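\title{A preparation theorem for quasianalytic classes}

\begin{abstract}
Let $\mathcal F$ be a system of $C^\infty$ functions on boxes that contains the polynomials, is closed under composition, inverses of units, division by variables and implicit functions, and is quasianalytic. We prove that the expansion of the real field by the restricted functions of $\mathcal F$ and the rational powers has a preparation theorem in the Lion--Rolin form; closure under Weierstrass preparation is not assumed. The proof also gives quantifier elimination in a natural language, o-minimality and polynomial boundedness. Conversely, under the same closure conditions the preparation theorem forces quasianalyticity. The main step concerns functions $\Phi(X,V,W)$ on the hypersurface $VW=z$: the ideal of their formal Laurent coefficients is generated by Taylor series of functions of the class.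
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A preparation theorem describes how a function $f(x,y)$ of parameters $x\in\mathbb R^n$ and one variable $y$ depends on $y$. After the space is cut into finitely many pieces, $f$ is a function of $x$, times a power of the distance from $y$ to a moving center $\theta(x)$, times a unit of controlled form. We prove such a theorem for structures generated by quasianalytic classes of smooth functions.

\subsection{Systems of functions}

For $n\ge0$ and $r=(r_1,\dots,r_n)\in(0,\infty)^n$ let $B_r=[-r_1,r_1]\times\dots\times[-r_n,r_n]$. Let $\mathcal F=(\mathcal F_{n,r})_{n,r}$, where $\mathcal F_{n,r}$ is a ring of real valued $C^\infty$ functions, each defined on some open neighborhood of $B_r$ (germs along $B_r$). We consider the following conditions.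
\begin{enumerate}
\item[(i)] $\mathcal F$ contains all polynomials, restricted to the boxes. It is closed under restriction to smaller boxes, composition, permutation and rescaling of variables, and inverses of units, a unit being a function without zero on the relevant box. Closure under composition means: if $g\in\mathcal F_{m,s}$, $f_1,\dots,f_m\in\mathcal F_{n,r}$ and $(f_1,\dots,f_m)(B_r)\subseteq B_s$, then $g(f_1,\dots,f_m)\in\mathcal F_{n,r}$.
\item[(ii)] \emph{Division by variables.} If $f\in\mathcal F_{n,r}$ vanishes on $\{x_i=0\}$, then $f/x_i\in\mathcal F_{n,r}$.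
\item[(iii)] \emph{Implicit functions.} If $f(x,y)\in\mathcal F_{n+1,r}$, $f(0,0)=0$ and $\partial f/\partial y(0,0)\ne0$, then the function $\varphi$ with $\varphi(0)=0$ and $f(x,\varphi(x))=0$ near $0$ belongs to $\mathcal F_{n,s}$ for some $s$.
\item[(iv)] \emph{Quasianalyticity.} For all $n$ and $r$, the map $\mathcal F_{n,r}\to\mathbb R[[x_1,\dots,x_n]]$ sending $f$ to its Taylor series $\hat f$ at $0$ is injective.
\end{enumerate}
Examples of systems satisfying (i)--(iv) are the quasianalytic Denjoy--Carleman classes, and, for a fixed polynomially bounded o-minimal expansion of the real field, the $C^\infty$ functions on boxes that extend to definable $C^\infty$ functions on neighborhoods of the box. We regard the elements of $\mathcal F_{n,r}$ as functions on $B_r$. Under (iv) nothing is lost, since a germ that vanishes on $B_r$ has zero Taylor series at $0$.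

For $f\in\mathcal F_{n,r}$ let $\tilde f:\mathbb R^n\to\mathbb R$ be equal to $f$ on $B_r$ and to $0$ off $B_r$. Let $\mathbb R_{\mathcal F}$ be the expansion of the real ordered field by all $\tilde f$, and $\mathbb R^{\mathbb Q}_{\mathcal F}$ its expansion by the power functions $x\mapsto x^q$ on $(0,\infty)$, $q\in\mathbb Q$. \emph{Definable} means definable with parameters in $\mathbb R^{\mathbb Q}_{\mathcal F}$. The powers add no definable sets, as $y=x^{p/N}$ means $y>0$ and $y^N=x^p$; they matter for quantifier elimination.

\subsection{Preparation theorems}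

A \emph{cell} in $\mathbb R$ is a point or an open interval, bounded or not. If $D\subseteq\mathbb R^n$ is a definable cell, a \emph{cell in $\mathbb R^{n+1}$ over $D$} is a \emph{graph} $\{(x,g(x)):x\in D\}$ or a \emph{band} $\{(x,y):x\in D,\ g_1(x)<y<g_2(x)\}$. Here $g:D\to\mathbb R$ is continuous and definable, each $g_i$ is continuous and definable or identically $\pm\infty$, and $g_1<g_2$ on $D$. We view points and intervals in $\mathbb R$ as graphs and bands over the one-point space $\mathbb R^0$.

\begin{definition}\label{def:prep}
The structure $\mathbb R^{\mathbb Q}_{\mathcal F}$ \emph{has a preparation theorem} (in the Lion--Rolin form) if for every definable $f:\mathbb R^{n+1}\to\mathbb R$, written $f(x,y)$ with $x\in\mathbb R^n$ and $y\in\mathbb R$, there is a finite partition of $\mathbb R^{n+1}$ into definable cells such that on each cell $C$ either $f\equiv0$ or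
\[
f(x,y)=a(x)\,|y-\theta(x)|^q\,\varphi\big(b_1(x)|y-\theta(x)|^{q_1},\dots,b_M(x)|y-\theta(x)|^{q_M}\big),
\]
where $q,q_1,\dots,q_M\in\mathbb Q$; the functions $a,\theta,b_1,\dots,b_M$ of $x$ are definable; $y\ne\theta(x)$ on $C$; the map $(x,y)\mapsto(b_j(x)|y-\theta(x)|^{q_j})_{j\le M}$ sends $C$ into a box $B_s$; and $\varphi\in\mathcal F_{M,s}$ has no zero on $B_s$.
\end{definition}

Since $B_s$ is compact, $|\varphi|$ lies between two positive constants. So on $C$ the size of $f$ is that of $a(x)|y-\theta(x)|^q$, uniformly in $x$, and the sign of $f$ depends on $x$ alone.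

Take $n=0$ and $g\in\mathcal F_{1,r}$. If some derivative of $g$ at $0$ is nonzero, repeated division (ii) gives $g=y^aU$ with $U(0)\neq0$, which is a preparation near $0$ with center $0$. If all derivatives of $g$ vanish at $0$ but $g$ does not vanish near $0$, then $|g|$ is smaller than every power of $|y|$ and no preparation exists. So quasianalyticity is necessary, and without parameters it looks sufficient. With parameters, the zeros of $f(x,\cdot)$ move and collide. For analytic germs the classical tool is Weierstrass preparation: if $f(0,y)$ has finite order $a$, then $f$ is a unit times a monic polynomial of degree $a$ in $y$ with coefficients analytic in $x$. A \emph{Weierstrass system} is a system of real analytic functions that satisfies (i)--(iii) and is closed under Weierstrass preparation, and it is known that $\mathbb R^{\mathbb Q}_{\mathcal F}$ has a preparation theorem when $\mathcal F$ is a Weierstrass system. The following question is posed in \cite{WS}.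

\medskip
\noindent\textbf{Question.} \emph{Does $\mathbb R^{\mathbb Q}_{\mathcal F}$ have a preparation theorem for every $\mathcal F$ satisfying \textup{(i)--(iv)}?}
\medskip

One might fear that the polynomial factor is needed to control colliding zeros. But Definition~\ref{def:prep} allows cutting, and one may hope to cut and rescale until the zeros are simple, where (iii) locates them. This hope is correct.

\subsection{Results}

Let $\mathcal L$ be the language with symbols for all real constants, $<,+,-,\cdot$, all $\tilde f$, the inverse (with $0^{-1}:=0$) and the powers $x\mapsto x^q$, $q\in\mathbb Q$ (with value $0$ for $x\le0$). The sets definable in $\mathcal L$ are exactly the definable sets. A \emph{term} is an expression built from variables and constants with the function symbols of $\mathcal L$; a term in $n$ variables defines a function $\mathbb R^n\to\mathbb R$. \emph{Quantifier elimination in $\mathcal L$} means that every definable set is a finite Boolean combination of sets $\{t>0\}$ and $\{t=0\}$ with $t$ a term. A structure on $\mathbb R$ is \emph{o-minimal} if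 every definable subset of $\mathbb R$ is a finite union of points and intervals, and \emph{polynomially bounded} if every definable $f:\mathbb R\to\mathbb R$ satisfies $|f(y)|\le y^N$ for some $N$ and all large $y$.

\begin{theorem}\label{thm:main}
If $\mathcal F$ satisfies \textup{(i)--(iv)}, then $\mathbb R^{\mathbb Q}_{\mathcal F}$ has a preparation theorem.
\end{theorem}

\begin{theorem}\label{thm:strong}
Let $\mathcal F$ satisfy \textup{(i)--(iv)}.
\begin{enumerate}
\item[(a)] $\mathbb R^{\mathbb Q}_{\mathcal F}$ admits quantifier elimination in $\mathcal L$, is o-minimal and polynomially bounded, and every definable function is piecewise given by finitely many $\mathcal L$-terms.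
\item[(b)] Let $f_1,\dots,f_k:\mathbb R^{n+1}\to\mathbb R$ be definable and $\eta>0$. There is a finite partition of $\mathbb R^{n+1}$ into definable cells such that each cell $C$ is either a graph over its base, or a band for which there are (all depending on $C$) one definable function $\theta$ with graph disjoint from $C$, integers $N\ge1$ and $m\ge0$, definable functions $\alpha,d\ge0$ and $X=(X_1,\dots,X_m)$ of $x$, and a box $B_s\subseteq\mathbb R^{m+2}$, with the following properties. With $y_*=|y-\theta(x)|$, the map $(X,(\alpha y_*)^{1/N},(d/y_*)^{1/N})$ sends $C$ into $B_s$, and for every $i$ either $f_i\equiv0$ on $C$ or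
\[
f_i=a_i(x)\,y_*^{q_i}\,\varphi_i\big(X(x),(\alpha(x)y_*)^{1/N},(d(x)/y_*)^{1/N}\big)\quad\text{on }C,
\]
with $a_i$ definable, $q_i\in\mathbb Q$, $\varphi_i\in\mathcal F_{m+2,s}$ and $|\varphi_i-1|<\eta$ on $B_s$.
\end{enumerate}
\end{theorem}

Part (b) sharpens Definition~\ref{def:prep}: several functions share one center, only two arguments of the units depend on $y$, and the units are close to $1$.

\begin{theorem}\label{thm:converse}
If $\mathcal F$ satisfies \textup{(i)--(iii)}, then $\mathbb R^{\mathbb Q}_{\mathcal F}$ has a preparation theorem if and only if \textup{(iv)} holds, the elements of $\mathcal F_{n,r}$ being regarded as functions on $B_r$.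
\end{theorem}

\subsection{Plan of the proof}

We do not know in advance that the structure is tame, so we work only with terms and with sets defined by sign conditions on terms, and we prepare every term by induction. Quantifier elimination then follows, because the sign of a prepared term does not depend on $y$. The induction reduces (Section~\ref{sec:prepared}) to functions $\Phi(v_1,\dots,v_M)$ of bounded monomials $v_j=b_j(x)y_*^{q_j}$, and compactness reduces these (Section~\ref{sec:charts}) to two local models with small arguments: \emph{discs}, where $\Phi$ depends on $y$ through one affine function of $y$ (Sections~\ref{sec:discs} and~\ref{sec:covers}), and \emph{annuli}, where it depends on a positive and a negative power of $y_*$ (Section~\ref{sec:annuli}). Section~\ref{sec:examples} shows both models in the smallest cases.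

Conditions (i)--(iv) are assumed everywhere except in Section~\ref{sec:converse}. The symbol $|\cdot|$ is the sup norm on $\mathbb R^m$; $\mathbb N$ contains $0$, and $\mathbb N^m$ carries the componentwise order. In expressions such as $\alpha^{i/N}$ with $\alpha\ge0$, the exponent $0$ gives the value $1$.

\section{Two examples}\label{sec:examples}

\begin{example}[Colliding zeros]\label{ex:disc}
Let $f(x,y)=y^2-x$ on $\mathbb R^2$. For $x=0$, $y\ne0$ we have $f=|y|^2$. For $x\neq0$ the two terms of $f$ balance when $|y|$ is comparable to $\delta=|x|^{1/2}$, and we cut accordingly.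
\begin{itemize}
\item If $|y|>2\delta$, then $f=|y|^2(1-v)$ with $v=x|y|^{-2}$, $|v|\le\frac14$, and center $0$.
\item If $x<0$ and $0<|y|<2\delta$, then $f=|x|(1+v^2)$ with $v=|y|/\delta\le2$, and center $0$.
\item If $x>0$, $0<y<2\delta$ and $y\ne\delta$, take the center $\delta$ and let $\sigma$ be the sign of $y-\delta$. Then $f=(y-\delta)(y+\delta)=2\sigma\delta\,|y-\delta|\,(1+v)$ with $v=\sigma|y-\delta|/(2\delta)$, $|v|\le\frac12$. For $-2\delta<y<0$ use $f(x,y)=f(x,-y)$ and the center $-\delta$.
\end{itemize}
What remains is a union of graphs, on which $f$ is a function of $x$.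

Now let $f=y^2U(x,y)-x$ near $0$, with $U$ in $\mathcal F$ and $U(0)=1$. For $|y|\ge2\delta$ we still have $f=y^2(U-x/y^2)$ with a bracket near $1$ up to $\frac14$. For $|y|\le 2\delta$ put $y=\delta\tau$; then $f=\delta^2\big(\tau^2U(x,\delta\tau)\mp1\big)$. Treat $\delta$ as a new parameter. At $x=\delta=0$ the bracket is $\tau^2\mp1$, which has only simple zeros. Near such a zero, (iii) gives the zero $\tau=\xi(x,\delta)$ of the bracket, (ii) factors out $\tau-\xi$, and the center is $\delta\,\xi(x,\delta)$. The double zero has been split by rescaling, and no Weierstrass polynomial was formed.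
\end{example}

\begin{example}[Positive and negative powers]\label{ex:annulus}
Consider $g(y)+h(x/y)$ in the region $x>0$, $x/\varepsilon\le y\le\varepsilon$, where $g,h$ are in $\mathcal F$ and have orders $a,b\ge1$ at $0$. The function is $y^aU_1(y)+x^by^{-b}U_2(x/y)$ with units $U_1,U_2$. Where one term is much larger than the other, it can be factored out, with center $0$. Where the terms are comparable, $y$ is comparable to $e=x^{b/(a+b)}$. Then $\tau=y/e$ ranges in a compact subinterval of $(0,\infty)$, and the function is $g(P\tau)+h(Q/\tau)$ with small parameters $P=e$, $Q=x/e$. Near each value $\tau^0$ this is a function in $\mathcal F$ of $(P,Q,\tau-\tau^0)$, a problem of the kind met in Example~\ref{ex:disc}.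

In general we face $\Phi(X,V,W)$, where $X$ and $z=VW$ depend on $x$ only, as for $V=y$, $W=x/y$. To argue as above we need a \emph{finite} sum of powers of $V$ and $W$ with unit factors. Take
\[
\Phi=XV+VW^2 .
\]
Here $\Phi(0,V,0)=\Phi(0,0,W)=0$, so Taylor's formula in $V$ or in $W$ never produces a unit. But on $VW=z$ we have $\Phi=XV+zW$, and the coefficients generate the ideal $I=(X,z)$. Substitutions in the parameters make $I$ principal, and then its generator factors out:
\begin{align*}
X=Z_1Z_2,\ z=Z_2:&\qquad \Phi=Z_2\,(Z_1V+W),\\
X=Z_1,\ z=Z_1(\lambda+Z_2):&\qquad \Phi=Z_1\,\big(V+(\lambda+Z_2)W\big).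
\end{align*}
At $Z=0$ the first bracket has order $1$ in $W$ and the second has order $1$ in $V$, so Taylor's formula applies.

For general $\Phi$, replacing $VW$ by $z$ in the Taylor series gives $\sum_iA_iV^i+\sum_jB_jW^j$ with \emph{formal} series $A_i,B_j$ in $(X,z)$, and nothing in (i)--(iv) says that they are Taylor series of functions in $\mathcal F$. The way out is to look at $V$ near a fixed small $\kappa>0$, where the substitution $W=z/V$ is harmless. In the example $\Phi(X,V,z/V)=XV+z^2/V$. Its first two Taylor coefficients in $V-\kappa$ are $\kappa X+\kappa^{-1}z^2$ and $X-\kappa^{-2}z^2$; they have the same linear span as $X$ and $z^2$. Likewise $\Phi(X,z/W,W)=Xz/W+zW$, expanded at $W=\kappa$, yields the span of $Xz$ and $z$. Neither expansion gives $I$, but together they do: $(X,z^2)+(Xz,z)=(X,z)$. For every $\Phi$ such Taylor coefficients at $\kappa$ are functions in $\mathcal F$, and by quasianalyticity along the $V$-axis they see the same linear relations as the expansion at $V=0$. This is Lemma~\ref{lem:ideal}, the heart of the paper.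
\end{example}

\section{Functions of class $\mathcal F$}\label{sec:class}

The rings $\mathcal F_{n,r}$ live on boxes centered at $0$, while we need to work near arbitrary points. A function $\Phi:\Omega\to\mathbb R$ on an open set $\Omega\subseteq\mathbb R^M$ is \emph{of class $\mathcal F$} if for each $c\in\Omega$ there is $s$ such that $x\mapsto\Phi(c+x)$ belongs to $\mathcal F_{M,s}$. A map is of class $\mathcal F$ if its components are. A \emph{germ of class $\mathcal F$} is the germ at $0$ of such a function near $0$, and it is a \emph{unit} if its value at $0$ is nonzero. By (iv), a germ of class $\mathcal F$ is zero if and only if its Taylor series is zero. The Taylor map is a ring homomorphism, and $\widehat{\Phi\circ\pi}=\hat\Phi\circ\hat\pi$ if $\pi(0)=0$. In particular a product of nonzero germs of class $\mathcal F$ is nonzero.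

\begin{lemma}\label{lem:F}
\begin{enumerate}
\item[(F1)] Every $f\in\mathcal F_{M,r}$ is of class $\mathcal F$ on the interior of $B_r$, and polynomials are of class $\mathcal F$ on $\mathbb R^M$.
\item[(F2)] The class $\mathcal F$ is closed under sums, products, composition, and $\Phi\mapsto1/\Phi$ where $\Phi\neq0$.
\item[(F3)] If $\Phi$ is a germ of class $\mathcal F$ and the monomial $x^\mu$ divides $\hat\Phi$, then $\Phi=x^\mu\Phi'$ with $\Phi'$ a germ of class $\mathcal F$.
\item[(F4)] Partial derivatives of functions of class $\mathcal F$ are of class $\mathcal F$. For a germ $\Phi(X,t)$ of class $\mathcal F$ at $0\in\mathbb R^{m+1}$ and $a\ge0$,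
\[
\Phi=\sum_{i<a}A_i(X)t^i+t^aU(X,t),\qquad A_i=\partial_t^i\Phi(X,0)/i!,\quad U(0)=\partial_t^a\Phi(0)/a!,
\]
with $A_i$ and $U$ germs of class $\mathcal F$.
\item[(F5)] If $\Phi(x,y)$ is of class $\mathcal F$ near $(x^0,y^0)$, $\Phi(x^0,y^0)=0$ and $\partial_y\Phi(x^0,y^0)\ne0$, then the implicit function $y=\xi(x)$ is of class $\mathcal F$ near $x^0$. The functions $x^q$, $q\in\mathbb Q$, are of class $\mathcal F$ on $(0,\infty)$, and $|x|$ is of class $\mathcal F$ on $\mathbb R\setminus\{0\}$. If $u$ is a unit in $m$ variables and $\gamma\ge1$ an integer, then the local diffeomorphism of $(\mathbb R^m,0)$ that replaces $Z_k$ by $Z_k|u(Z)|^{1/\gamma}$ and its inverse are of class $\mathcal F$.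
\item[(F6)] If $\Phi$ is of class $\mathcal F$ on a connected open set and all its derivatives vanish at one point, then $\Phi=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(F1) Compose $f$ with the polynomial map $x\mapsto c+x$, which sends a small box into $B_r$.

(F2) For sums, products and inverses, restrict to a common small box, without zero of $\Phi(c+\cdot)$ in the last case. For $\Psi\circ\Phi$ at $c$, with $\Phi$ a map, the components of $\Phi(c+\cdot)-\Phi(c)$ lie in some $\mathcal F_{M,s}$ and vanish at $0$, so on a small box they map into the box on which $\Psi(\Phi(c)+\cdot)$ is in $\mathcal F$.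

(F3) It suffices to divide by one variable $x_i$ and iterate. Let $\Phi\in\mathcal F_{M,s}$ represent the germ. Composing $\Phi$ with the linear map that sets $x_i$ to $0$ gives an element of $\mathcal F_{M,s}$ with Taylor series $\hat\Phi|_{x_i=0}=0$. It vanishes on $B_s$ by (iv). So $\Phi$ vanishes on $\{x_i=0\}$ near a smaller box, and (ii) applies there.

(F4) Near $(c,0)$ the function $\Phi(x+te_i)-\Phi(x)$ is of class $\mathcal F$ and vanishes for $t=0$. Divide by $t$ and put $t=0$; the result is $\partial_i\Phi$. Hence the $A_i$ are of class $\mathcal F$, and $t^a$ divides the Taylor series of $\Phi-\sum_{i<a}A_it^i$. Apply (F3).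

(F5) Translate $(x^0,y^0)$ to $0$ and use (iii) and (F1). Solving $y^N=x$ near $(c,c^{1/N})$ with $c>0$ gives $x^{1/N}$, then (F2) gives $x^q$, and $|x|=(x^2)^{1/2}$. For the inverse diffeomorphism, solve $Z_k|u(Z)|^{1/\gamma}-Z_k^\sharp=0$ for $Z_k$; the derivative in $Z_k$ at $0$ is $|u(0)|^{1/\gamma}\neq0$.

(F6) The set of points at which all derivatives vanish is closed by continuity and open by (iv).
\end{proof}

From here on, (ii) is used only through (F3) and (F4), and (iii) only through (F5). Condition (iv) enters through (F3), (F6) and the fact that nonzero germs have nonzero Taylor series.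

We use the following standard facts on $R=\mathbb R[[X_1,\dots,X_m]]$. It is a Noetherian local domain; its maximal ideal $\mathfrak m$ consists of the series without constant term, and the other series are units. By noetherianity, an ideal generated by a family is generated by a finite subfamily. Each $X_i$ is a prime element, since $R/(X_i)$ is again a power series ring; hence every divisor of a monomial times a unit is a monomial times a unit. Krull's intersection theorem states that $\bigcap_{\nu\ge1}(J+\mathfrak m^\nu)=J$ for every ideal $J$ of $R$.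

\section{Prepared functions and the reduction to bounded functions}\label{sec:prepared}

\subsection{T-sets and T-cells}

A \emph{T-set} is a finite Boolean combination of sets $\{t>0\}$, $\{t=0\}$ with $t$ a term. A \emph{T-function} is a function on a T-set $E$ that equals a term on each member of some finite partition of $E$ into T-sets; a \emph{T-map} is a tuple of T-functions. Substituting terms into terms shows that preimages of T-sets under T-maps are T-sets and that T-functions are closed under composition. They are closed under arithmetic operations, $\max$, $|\cdot|$ and rational powers. Moreover, if $\Phi$ is of class $\mathcal F$ near a compact set $K$ and $v:E\to K$ is a T-map, then $\Phi\circ v$ is a T-function: cover $K$ by finitely many boxes $c_i+B_{s_i}$ with $f_i=\Phi(c_i+\cdot)\in\mathcal F_{M,s_i}$, and note that $\Phi\circ v=\tilde f_i(v-c_i)$ where $v\in c_i+B_{s_i}$.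

A \emph{T-cell} over a T-set $E\subseteq\mathbb R^n$ is the graph of a T-function on $E$, or a \emph{band} $\{(x,y):x\in E,\ g_1(x)<y<g_2(x)\}$ where each $g_i$ is a T-function or $\pm\infty$ and $g_1<g_2$. No continuity is required; it is restored at the very end. Until Section~\ref{sec:proofs}, ``graph'' and ``band'' refer to T-cells. All fibers of a T-cell $C$ over its base $E$ are nonempty, so a bound on a function of $x$ alone that holds on $C$ holds on $E$. A band $C$ has a T-function $s_C$ with $(x,s_C(x))\in C$ for $x\in E$, namely $\frac12(g_1+g_2)$, $g_1+1$, $g_2-1$ or $0$.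

Let $C$ be a band over $E$. A \emph{center} for $C$ is a T-function $\theta$ on $E$ with $y\ne\theta(x)$ on $C$; we write $y_*=|y-\theta(x)|$. On each fiber, an interval avoiding $\theta(x)$, the sign of $y-\theta(x)$ is that of $s_C(x)-\theta(x)$. After splitting $E$ we may and always do assume that $\sigma=\operatorname{sgn}(y-\theta)$ is constant on $C$. An \emph{elementary function} (for $\theta$) is a function $b(x)y_*^q$ on $C$ with $b$ a T-function on $E$ and $q\in\mathbb Q$. T-functions of $x$ alone are elementary, and so is $(y-\theta)/e=(\sigma/e)\,y_*$ for a zero-free T-function $e$.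

\begin{lemma}[Cutting]\label{lem:cut}
Let $C$ be a T-cell over $E$. Consider finitely many conditions of the types $x\in E'$ with $E'$ a T-set; $y<h(x)$, $y=h(x)$, $y>h(x)$ with $h$ a T-function on $E$; and, if $C$ is a band with a center, $v<v'$, $v=v'$ with $v,v'$ elementary. Then $C$ has a finite partition into T-cells on each of which each condition holds everywhere or nowhere. In particular, if $C$ is covered by finitely many sets that are Boolean combinations of such conditions, then $C$ has a finite partition into T-cells each contained in a member of the cover; and finitely many finite partitions of a set into T-cells have a common refinement of the same kind.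
\end{lemma}

\begin{proof}
Let $v=by_*^q$ and $v'=b'y_*^{q'}$. Split $E$ by the signs of $b$ and $b'$. Unless $bb'>0$ and $q\ne q'$, the comparison of $v$ and $v'$ is a condition on $x$. Otherwise it compares $y_*=\sigma(y-\theta)$ with $(b'/b)^{1/(q-q')}$, hence $y$ with a T-function. So only the first two types remain. Partition $E$ according to the sets $E'$ and the order type of the functions $h$ and the functions defining $C$. Over each piece a graph is not cut further, and a band is cut by the graphs of the distinct functions $h$ lying strictly between $g_1$ and $g_2$. For the last assertion, membership in a T-cell is a Boolean combination of such conditions.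
\end{proof}

\subsection{Prepared functions}

Let $C$ be a band with center $\theta$. Let $\mathcal A_\theta(C)$ be the set of functions $\Phi(v_1,\dots,v_M)$ on $C$, where the $v_j$ are bounded elementary functions and $\Phi$ is of class $\mathcal F$ on a neighborhood of the compact set $\overline{v(C)}$, $v=(v_1,\dots,v_M)$. These are bounded T-functions, continuous in $y$ on each fiber. They are stable under the class $\mathcal F$:
\begin{enumerate}
\item[(A)] If $g_1,\dots,g_k\in\mathcal A_\theta(C)$ and $\Psi$ is of class $\mathcal F$ on a neighborhood of $\overline{(g_1,\dots,g_k)(C)}$, then $\Psi(g_1,\dots,g_k)\in\mathcal A_\theta(C)$.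
\end{enumerate}
Indeed, concatenating the tuples of elementary functions gives $(g_1,\dots,g_k)=G(v)$ with one tuple $v$ and $G$ of class $\mathcal F$ near $\overline{v(C)}$. By continuity $G$ maps $\overline{v(C)}$ into $\overline{(g_1,\dots,g_k)(C)}$, so $\Psi\circ G$ is of class $\mathcal F$ near $\overline{v(C)}$.

\begin{definition}
A function $f$ on $C$ is \emph{$\theta$-prepared} if $f\equiv0$ or $f=a(x)\,y_*^q\,u$ with $a$ a zero-free T-function, $q\in\mathbb Q$, $u\in\mathcal A_\theta(C)$ and $\inf_C|u|>0$. A T-function $f$ on a T-set is \emph{preparable} if the set has a finite partition into T-cells, each of which is a graph or a band with a center $\theta$ for which $f$ is $\theta$-prepared.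
\end{definition}

A $\theta$-prepared function stays $\theta$-prepared on every band contained in $C$. On each fiber it is zero or of constant sign, by continuity of $u$ in $y$; this sign is that of the T-function $f(x,s_C(x))$. Nothing is required on graphs.

Different functions come with different centers, and we cannot even multiply them until they share one. The next lemma compares the distances to two centers: near one center or far from both, one of them serves for both, and in between any point at comparable distance does.

\begin{lemma}[Common center]\label{lem:center}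
Let $\theta_1,\dots,\theta_k$ be centers for the band $C$. Then $C$ has a finite partition into T-cells, each a graph or a band $C'$ with a center $\theta'$ such that every $|y-\theta_i|$ is $\theta'$-prepared on $C'$. On such $C'$, the restrictions of the functions in $\mathcal A_{\theta_i}(C)$ lie in $\mathcal A_{\theta'}(C')$, and $\theta_i$-prepared functions are $\theta'$-prepared. Consequently, finitely many preparable functions on a T-set are prepared, with a common center on each band, for one finite partition into T-cells.
\end{lemma}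

\begin{proof}
\emph{Transfer.} Write $y_i=|y-\theta_i|$ and $y_{**}=|y-\theta'|$, and suppose $y_i=a\,y_{**}^p\,w$ is $\theta'$-prepared on $C'$. Replacing $a,w$ by $|a|,|w|$ we may take $a,w>0$, as $|w|\in\mathcal A_{\theta'}(C')$ by (A) and (F5). If $v=b\,y_i^q$ is bounded, then $v=v'w^q$ where $v'=ba^qy_{**}^{pq}=vw^{-q}$ is elementary for $\theta'$ and bounded; so $v\in\mathcal A_{\theta'}(C')$ by (A). By (A) again, $\Phi(v_1,\dots,v_M)\in\mathcal A_{\theta'}(C')$ for every element $\Phi(v_1,\dots,v_M)$ of $\mathcal A_{\theta_i}(C)$. Finally $a_0\,y_i^q\,u=(a_0a^q)\,y_{**}^{pq}\,(w^qu)$ is $\theta'$-prepared if it is $\theta_i$-prepared.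

\emph{Two centers suffice.} If $\theta'$ serves for $\theta_1,\dots,\theta_{k-1}$ on $C'$, apply the case $k=2$ to $\theta'$ and $\theta_k$ on $C'$, and transfer.

\emph{The case $k=2$.} Over the set where $\theta_1=\theta_2$ there is nothing to do. Elsewhere let $D=|\theta_1-\theta_2|>0$ and $\tau=(y-\theta_1)/(\theta_2-\theta_1)$, so that $y_1=D|\tau|$ and $y_2=D|\tau-1|$. Both $\tau$ and $1/\tau$ are elementary for $\theta_1$. Cut $C$ by Lemma~\ref{lem:cut} into pieces of four kinds. If $|\tau|\le\frac12$, then $y_2=D(1-\tau)$, and $\theta_1$ serves. If $|\tau-1|\le\frac12$, exchange the roles of $\theta_1$ and $\theta_2$. If $|\tau|\ge2$, then $y_2=y_1(1-1/\tau)$, and $\theta_1$ serves. Otherwise $\frac12<|\tau|<2$ and $|\tau-1|>\frac12$. Put $\theta'=\theta_1-3(\theta_2-\theta_1)$. Then $(y-\theta')/(\theta_2-\theta_1)=\tau+3\in(1,5)$, so $\theta'$ is a center, $v=y_{**}/D=\tau+3$ is bounded and elementary, and $y_1=D|v-3|$, $y_2=D|v-4|$. The functions $|v-3|$ and $|v-4|$ exceed $\frac12$ and lie in $\mathcal A_{\theta'}$ by (A).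

For the last statement take a common refinement of the given partitions. Each of its bands lies in a band of each given partition and inherits the centers; apply the first part.
\end{proof}

\begin{corollary}\label{cor:prod}
Products, inverses and rational powers (in the sense of $\mathcal L$) of preparable functions are preparable. A T-function of $x$ alone is prepared for any center once the base is split according to whether it vanishes.
\end{corollary}

\begin{proof}
With a common center, $a_1y_*^{q_1}u_1\cdot a_2y_*^{q_2}u_2=a_1a_2\,y_*^{q_1+q_2}\,u_1u_2$ and $(ay_*^qu)^{-1}=a^{-1}y_*^{-q}u^{-1}$. For $f^p$, split the base by the sign of $f(x,s_C(x))$; where it is positive $f^p=|a|^py_*^{pq}|u|^p$, and elsewhere $f^p=0$. The new units lie in $\mathcal A_\theta$ by (A). A zero-free $b(x)$ equals $b(x)\,y_*^0\cdot1$.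
\end{proof}

\subsection{All terms are preparable}

Sums and the functions $\tilde f$ create new zeros, and for them one needs the following statement, in which $g$ is no longer bounded away from $0$.

\begin{proposition}\label{prop:main}
Let $C$ be a band with center $\theta$. Every $g\in\mathcal A_\theta(C)$ is preparable on $C$.
\end{proposition}

The proof occupies Sections~\ref{sec:discs}--\ref{sec:charts} and does not use the next proposition.

\begin{proposition}\label{prop:terms}
Every term $t(x,y)$ is preparable on $\mathbb R^{n+1}$.
\end{proposition}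

\begin{proof}
We use induction on terms. For constants, $x_i$ and $y$ take the T-cells $y<0$, $y=0$, $y>0$ with center $0$, and split the base into $x_i=0$ and $x_i\ne0$. Products, inverses and powers are covered by Corollary~\ref{cor:prod}.

\emph{Sums of preparable functions $t_1,t_2$} (differences reduce to sums). Consider a band on which both are prepared with a common center. If one of them vanishes we are done; otherwise $t_i=a_iy_*^{q_i}u_i$. Where $|a_2|y_*^{q_2}\le|a_1|y_*^{q_1}$,
\[
t_1+t_2=a_1y_*^{q_1}\,(u_1+wu_2),\qquad w=(a_2/a_1)\,y_*^{q_2-q_1},\quad|w|\le1 .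
\]
The bracket lies in $\mathcal A_\theta$, so it is preparable by Proposition~\ref{prop:main}, and so is the product. On the remaining region exchange $t_1$ and $t_2$.

\emph{The term $\tilde f(t_1,\dots,t_m)$ with $f\in\mathcal F_{m,r}$.} The difficulty is that (F1) says nothing at boundary points of $B_r$: closure under composition does not allow a translate of $f$ whose box leaves $B_r$. We fold instead. For $c\in B_r$ define the polynomial map $P_c:\mathbb R^m\to\mathbb R^m$ by $P_c(w)_i=c_i+w_i$ if $|c_i|<r_i$, and $P_c(w)_i=\pm(r_i-w_i^2)$ if $c_i=\pm r_i$. Choose $\delta_c>0$ with $P_c([-2\delta_c,2\delta_c]^m)\subseteq B_r$. Then $f_c=f\circ P_c$ belongs to $\mathcal F_{m,(2\delta_c,\dots,2\delta_c)}$ and is of class $\mathcal F$ near $[-\delta_c,\delta_c]^m$. The set $P_c([-\delta_c,\delta_c]^m)$ is a product of intervals $[c_i-\delta_c,c_i+\delta_c]$ and $\pm[r_i-\delta_c^2,r_i]$, hence a neighborhood of $c$ in $B_r$. So these sets, for $c$ in a finite set $\Gamma$, cover $B_r$. Put $w_{c,i}=t_i-c_i$ if $|c_i|<r_i$, and $w_{c,i}=(r_i\mp t_i)^{1/2}$ if $c_i=\pm r_i$. At points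 where $t=(t_1,\dots,t_m)\in B_r$ we have $t=P_c(w_c)$, and $t\in P_c([-\delta_c,\delta_c]^m)$ if and only if $|w_c|\le\delta_c$.

The functions $t_i\pm r_i$, $w_{c,i}$, $w_{c,i}\pm\delta_c$ $(c\in\Gamma)$ are preparable by the cases already done. Prepare them simultaneously and split the bases so that their signs are constant on each band. On a band, either $t\notin B_r$ throughout and $\tilde f(t)=0$, or $t\in B_r$ throughout and there is $c\in\Gamma$ with $|w_c|\le\delta_c$ throughout; then $\tilde f(t)=f_c(w_c)$. Each $w_{c,i}$ is $0$ or $(a_iy_*^{q_i})u_i$, where $a_iy_*^{q_i}$ is bounded since $w_{c,i}$ is bounded and $\inf|u_i|>0$. So $w_{c,i}\in\mathcal A_\theta$, then $f_c(w_c)\in\mathcal A_\theta$ by (A), and Proposition~\ref{prop:main} applies.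
\end{proof}

\section{Discs: the regular case}\label{sec:discs}

\begin{definition}
An \emph{$\varepsilon$-disc chart} consists of a T-cell $C$ over $E$, T-functions $\theta,e$ on $E$ with $e$ zero-free, and a T-map $X:E\to[-\varepsilon,\varepsilon]^m$, such that $t=(y-\theta)/e$ satisfies $|t|\le\varepsilon$ on $C$. Here $\theta$ need not be a center.
\end{definition}

The statements below attach to a germ $\Phi$ a number $\varepsilon>0$ that works for \emph{all} charts of that size. This uniformity makes the compactness arguments possible. We fix a representative of $\Phi$ of class $\mathcal F$ and take $\varepsilon$ so small that it is defined near the closed cube of radius $\varepsilon$. An $\varepsilon'$-chart with $\varepsilon'\le\varepsilon$ is an $\varepsilon$-chart, so $\varepsilon$ may always be decreased, and the choice of the representative does not matter.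

A germ $\Phi(X,t)$ at $0\in\mathbb R^{m+1}$ is \emph{regular of order $a$ in $t$} if $\partial_t^i\Phi(0)=0$ for $i<a$ and $\partial_t^a\Phi(0)\neq0$. The first step in lowering the order is to remove the coefficient of $t^{a-1}$. Let $a\ge1$. By (F5) there is a germ $\xi(X)$ of class $\mathcal F$ with $\xi(0)=0$ and $\partial_t^{a-1}\Phi(X,\xi(X))=0$. With $t'=t-\xi(X)$, (F4) applied to $\Phi(X,\xi(X)+t')$ gives
\begin{equation}\label{eq:tsch}
\Phi=\sum_{i\le a-2}A_i(X)\,t'^{\,i}+t'^{\,a}U(X,t'),\qquad A_i(0)=0,\quad U(0)\ne0 .
\end{equation}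
The gain is the following elementary fact.
\begin{enumerate}
\item[(P)] Let $P(\tau)=\sum_{i\le a-2}c_i\tau^i+c\tau^a$ with $c\ne0$. If $P$ vanishes to order at least $a$ at $\tau^0$, then $\tau^0=0$ and all $c_i$ are $0$.
\end{enumerate}
Indeed, then $P=c(\tau-\tau^0)^a$, whose coefficient $-ac\tau^0$ of $\tau^{a-1}$ must vanish. Without the translation by $\xi$ rescaling would not lower the order: $(t-X)^2$ becomes $X^2(\tau-1)^2$ under $t=X\tau$.

\begin{lemma}\label{lem:regular}
Let $\Phi(X,t)$ be a germ of class $\mathcal F$ at $0\in\mathbb R^{m+1}$, regular of order $a$ in $t$. There is $\varepsilon>0$ such that $\Phi(X,t)$ is preparable on $C$ for every $\varepsilon$-disc chart.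
\end{lemma}

\begin{proof}
We use induction on $a$, for all $m$ at once, and may assume that $C$ is a band.

Let $a=0$. Cut $C$ along $y=\theta$. On the resulting bands $\theta$ is a center, $t$ and the $X_j$ are bounded elementary functions, and $\Phi(X,t)\in\mathcal A_\theta$ is bounded away from $0$ if $\varepsilon$ is small.

Let $a\ge1$. In \eqref{eq:tsch} we have $t'=(y-\theta')/e$ with the T-function $\theta'=\theta+\xi(X)e$. For small $\varepsilon$, the point $(X,t')$ stays in a cube on which \eqref{eq:tsch} holds and $|U|\ge|U(0)|/2$. Cut along $y=\theta'$, so that $\theta'$ is a center and $t'$ is elementary; then $U(X,t')\in\mathcal A_{\theta'}$. The scale at which the terms of \eqref{eq:tsch} balance is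
\[
\delta(x)=\max_{i\le a-2}|A_i(X(x))|^{1/(a-i)},
\]
with $\delta=0$ if $a=1$. Where $\delta=0$, the function $\Phi=t'^{\,a}U$ is $\theta'$-prepared. Now let $\delta>0$ and $\Lambda=1+4a/|U(0)|$.

\emph{Where $|t'|\ge\Lambda\delta$,} write $\Phi=t'^{\,a}\big(U+\sum_iA_it'^{\,i-a}\big)$. The functions $A_it'^{\,i-a}$ are elementary and bounded by $\Lambda^{-(a-i)}\le\Lambda^{-1}$. So the bracket lies in $\mathcal A_{\theta'}$ and has absolute value at least $|U(0)|/2-a/\Lambda\ge|U(0)|/4$. Hence $\Phi$ is $\theta'$-prepared.

\emph{Where $|t'|\le\Lambda\delta$,} put $\tau=t'/\delta$ and $\tilde A_i=A_i/\delta^{a-i}$. Then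
\[
\Phi=\delta^a\Big(\sum_{i\le a-2}\tilde A_i\tau^i+\tau^aU(X,\delta\tau)\Big),
\]
and $(\tilde A,\tau)$ lies in the compact set $S=\{\max_i|\tilde A_i|=1,\ |\tau|\le\Lambda\}$, which depends only on $\Phi$. We treat $\delta$ and $\tilde A$ as new parameters. For $(\tilde A^0,\tau^0)\in S$ consider the germ of class $\mathcal F$ at $0$
\[
\Psi(X,\delta,A',\hat t)=\sum_{i\le a-2}(\tilde A_i^0+A'_i)(\tau^0+\hat t)^i+(\tau^0+\hat t)^a\,U\big(X,\delta(\tau^0+\hat t)\big).
\]
When the parameters $X,\delta,A'$ vanish, it equals $P(\tau^0+\hat t)$ with $P(\tau)=\sum_i\tilde A^0_i\tau^i+U(0)\tau^a$. As $\tilde A^0\ne0$, (P) shows that $\Psi$ is regular of order less than $a$ in $\hat t$. The induction hypothesis gives a number $\varepsilon(\tilde A^0,\tau^0)>0$ for $\Psi$. Finitely many open cubes with centers $(\tilde A^0,\tau^0)$ and these radii cover $S$. Since $A_i(0)=0$, for small $\varepsilon$ both $|X|$ and $\delta$ are below these finitely many radii. Cut the region into T-cells on each of which $(\tilde A,\tau)$ stays in one cube. Such a T-cell, with parameters $(X,\delta,\tilde A-\tilde A^0)$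 and $\hat t=\tau-\tau^0=(y-\theta'-\tau^0\delta e)/(\delta e)$, is an $\varepsilon(\tilde A^0,\tau^0)$-disc chart. So $\Psi$ is preparable on it, and so is $\Phi=\delta^a\Psi$ by Corollary~\ref{cor:prod}.
\end{proof}

\section{Covers, monomialization and general discs}\label{sec:covers}

A germ such as $X_1t+X_2t^2$ is not regular in $t$, and we may not mix $t$ with the parameters. We may, however, change the parameters: after $X_2=X_1Z$ the germ is $X_1(t+Zt^2)$, a function of $x$ times a regular germ. Such substitutions must reach all small values of $X$, the new parameters must be T-functions of the old ones, and only finitely many substitutions may be used. There are infinitely many candidates, each useful only on a cube whose size is known after the fact. The following definition therefore lets the sizes be prescribed first.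

\begin{definition}
Let $\Pi$ be a family of maps $\pi$ of class $\mathcal F$ with values in $\mathbb R^m$, each defined near a cube $[-r_\pi,r_\pi]^m$, $r_\pi>0$, with $\pi(0)=0$. The family $\Pi$ is a \emph{cover of $(\mathbb R^m,0)$} if for every $\rho:\Pi\to(0,\infty)$ with $\rho(\pi)\le r_\pi$ there are a finite $\Pi_0\subseteq\Pi$ and $\varepsilon>0$ with the following property. For every T-set $E$ in any $\mathbb R^n$ and every T-map $X:E\to[-\varepsilon,\varepsilon]^m$, there is a finite partition of $E$ into T-sets $E'$, each with some $\pi\in\Pi_0$ and a T-map $Z:E'\to[-\rho(\pi),\rho(\pi)]^m$, called a \emph{lift}, such that $\pi(Z)=X$ on $E'$.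
\end{definition}

The number $\varepsilon$ may be decreased. Being a cover does not change if the $r_\pi$ are decreased, since a lift into a smaller cube is a lift into a larger one.

\begin{lemma}[Composition]\label{lem:comp}
Let $\Pi$ be a cover of $(\mathbb R^m,0)$ and, for each $\pi\in\Pi$, let $\Pi_\pi$ be a cover of $(\mathbb R^m,0)$. Then the maps $\pi\circ\varpi$, indexed by the pairs $(\pi,\varpi)$ with $\varpi\in\Pi_\pi$, form a cover, where $r_{(\pi,\varpi)}\le r_\varpi$ is so small that $\varpi$ maps $[-r_{(\pi,\varpi)},r_{(\pi,\varpi)}]^m$ into $(-r_\pi,r_\pi)^m$.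
\end{lemma}

\begin{proof}
Given $\rho$, the cover $\Pi_\pi$ with radii $\rho(\pi,\cdot)$ yields a finite $\Pi_{\pi,0}$ and $\varepsilon_\pi\le r_\pi$. The cover $\Pi$ with radii $\varepsilon_\pi$ yields $\Pi_0$ and $\varepsilon$. Lift $X$ through $\Pi$, and lift the lift through $\Pi_\pi$. Only the pairs with $\pi\in\Pi_0$ and $\varpi\in\Pi_{\pi,0}$ are used.
\end{proof}

\begin{lemma}[Elementary covers]\label{lem:elem}
The following families are covers of $(\mathbb R^m,0)$; coordinates not mentioned are unchanged.
\begin{enumerate}
\item[(a)] $\{\pi\}$, where $\pi$ is a diffeomorphism germ of $(\mathbb R^m,0)$ with $\pi$ and $\pi^{-1}$ of class $\mathcal F$.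
\item[(b)] For fixed $i$ and $k\ge1$, the two maps $X_i=\pm Z_i^k$.
\item[(c)] The maps $\pi\times\mathrm{id}$, with $\pi$ in a cover of $(\mathbb R^{m-1},0)$.
\item[(d)] For fixed $i\neq j$, the maps $\pi_\lambda:X_i=Z_i,\ X_j=Z_i(\lambda+Z_j)$ for $\lambda\in\mathbb R$, and $\pi_\infty:X_i=Z_iZ_j,\ X_j=Z_j$.
\end{enumerate}
\end{lemma}

\begin{proof}
In each case take $\varepsilon$ at most the radii of the finitely many maps used, which takes care of the unchanged coordinates; this proves (c). In (a) the lift is $\pi^{-1}(X)$, and $\varepsilon$ is so small that $|\pi^{-1}(X)|\le\rho(\pi)$. In (b) split by the sign of $X_i$, lift by $Z_i=|X_i|^{1/k}$, and take $\varepsilon^{1/k}$ at most the two radii. In (d) let $\rho_\infty=\rho(\pi_\infty)$. Where $X_j\ne0$ and $|X_i|\le\rho_\infty|X_j|$, use $\pi_\infty$ with $Z_i=X_i/X_j$. Elsewhere, if $X_i\ne0$ then $X_j/X_i$ lies in $[-1/\rho_\infty,1/\rho_\infty]$. This interval is covered by finitely many intervals $(\lambda-\rho(\pi_\lambda),\lambda+\rho(\pi_\lambda))$, and we use these $\pi_\lambda$ with $Z_j=X_j/X_i-\lambda$. At the remaining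 points $X_i=X_j=0$, and we use $\pi_0$ with $Z_i=Z_j=0$.
\end{proof}

\begin{lemma}[Monomialization]\label{lem:mono}
Let $g_1,\dots,g_k$ be nonzero germs of class $\mathcal F$ at $0\in\mathbb R^m$. There is a cover $\Pi$ of $(\mathbb R^m,0)$ such that for all $\pi\in\Pi$ we have $g_i\circ\pi=Z^{\mu_i}u_i$ with units $u_i$ of class $\mathcal F$, and $\{\mu_1,\dots,\mu_k\}\subseteq\mathbb N^m$ is totally ordered.
\end{lemma}

\begin{proof}
We use induction on $m$. For $m=0$ the germs are nonzero constants. Let $m\ge1$. Call a germ $g$ \emph{monomializable} if the lemma holds for $g$ alone.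

\emph{Reduction to one germ.} Suppose the nonzero germ $h=\prod_ig_i\cdot\prod_{i<j,\,g_i\neq g_j}(g_i-g_j)$ is monomializable. If $h\circ\pi$ is a monomial times a unit, so is the Taylor series of each factor, and by (F3) so is each factor. It remains to show that $Z^\alpha u-Z^\beta v=Z^\gamma w$ with units $u,v,w$ forces $\alpha\le\beta$ or $\beta\le\alpha$. Suppose not. Then $Z^\alpha$ occurs on the left with coefficient $u(0)\neq0$, so $\gamma\le\alpha$; in the same way $\gamma\le\beta$. And $Z^\gamma$ occurs on the right, hence on the left, so $\alpha\le\gamma$ or $\beta\le\gamma$. Thus $\alpha\le\gamma\le\beta$ or $\beta\le\gamma\le\alpha$, a contradiction.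

\emph{One germ.} By Lemma~\ref{lem:comp}, $g$ is monomializable as soon as there is a cover $\Pi$ with every $g\circ\pi$ monomializable. Write $X=(X',X_m)$. The lowest homogeneous part of $\hat g\neq0$ is nonzero at some vector, and a linear change of coordinates (type (a)) moving this vector to the $X_m$-axis makes $g$ regular in $X_m$. So it suffices to prove by induction on $a$:
\begin{enumerate}
\item[$(\mathrm M_a)$] if $g=X'^\mu wG$ with $w$ a unit and $G$ regular of order $a$ in $X_m$, then $g$ is monomializable.
\end{enumerate}
For $a=0$, $wG$ is a unit. Let $a\ge1$. The change $X_m\mapsto X_m+\xi(X')$ of \eqref{eq:tsch} is of type (a), keeps the form of $g$, and gives $G=\sum_{i\le a-2}A_i(X')X_m^i+X_m^aU$ with $U(0)\neq0$. If all $A_i$ are zero, $g$ is a monomial times a unit. Otherwise we want the scale $\delta$ of Lemma~\ref{lem:regular} to become a monomial. Apply the lemma in dimension $m-1$ to $X_1,\dots,X_{m-1}$ and the nonzero $A_i^{a!/(a-i)}$, and use (c). In the new coordinates $Y'$ the latter become $Y'^{\nu_i}$ times units, with totally ordered $\nu_i$; so $A_i$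 becomes $Y'^{\kappa_i}$ times a unit, with $a!\,\kappa_i=(a-i)\nu_i$. Substitute $Y_k=\pm Z_k^{a!}$ for all $k<m$ (type (b)). Now $X'^\mu$ is a monomial in $Z'$ times a unit, and each nonzero $A_i$ is $Z'^{(a-i)\nu_i}$ times a unit. Let $\gamma$ be the least $\nu_i$. After renaming,
\begin{equation}\label{eq:star}
g=X'^\mu wG,\qquad G=\sum_{i\le a-2}X'^{(a-i)\gamma}\tilde A_i(X')X_m^i+X_m^aU,
\end{equation}
where $w$, $U$ and at least one $\tilde A_i$ are units. We show by induction on $|\gamma|=\sum_k\gamma_k$ that every $g$ of the form \eqref{eq:star} is monomializable. If $\gamma=0$, then $G$ is regular of order at most $a-2$. Otherwise choose $k<m$ with $\gamma_k>0$ and use the cover (d) with $(i,j)=(k,m)$.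

Under $\pi_\lambda$ we have $X'=Z'$ and $X_m=Z_k(\lambda+Z_m)$, so $G\circ\pi_\lambda=Z_k^aG'$ with
\[
G'=\sum_{i\le a-2}Z'^{(a-i)(\gamma-e_k)}\tilde A_i(Z')(\lambda+Z_m)^i+(\lambda+Z_m)^a\,U\circ\pi_\lambda,
\]
where $e_k$ is the $k$-th basis vector. For $\lambda=0$, $g\circ\pi_0$ has the form \eqref{eq:star} with $\gamma-e_k$ in place of $\gamma$. For $\lambda\neq0$, $G'|_{Z'=0}=\sum_{i\le a-2}c_i\tau^i+U(0)\tau^a$ with $\tau=\lambda+Z_m$ and constants $c_i$. By (P) its order at $\tau=\lambda$ is some $a'<a$, and $(\mathrm M_{a'})$ applies.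

Under $\pi_\infty$ we have $X_k=Z_kZ_m$ and $X_m=Z_m$, so
\[
G\circ\pi_\infty=Z_m^a\Big(U\circ\pi_\infty+\sum_{i\le a-2}Z'^{(a-i)\gamma}Z_m^{(a-i)(\gamma_k-1)}\,\tilde A_i\circ\pi_\infty\Big).
\]
The bracket is a unit because $Z_k$ divides the sum, and $X'^\mu$ becomes $Z'^\mu Z_m^{\mu_k}$. So $g\circ\pi_\infty$ is a monomial times a unit.
\end{proof}

\begin{lemma}\label{lem:makeregular}
Let $\Phi(X,t)\neq0$ be a germ of class $\mathcal F$ at $0\in\mathbb R^{m+1}$. There is a cover $\Pi$ of $(\mathbb R^m,0)$ such that for all $\pi\in\Pi$ we have $\Phi(\pi(Z),t)=Z^\mu\Phi'(Z,t)$ with $\Phi'$ of class $\mathcal F$ and regular of some order in $t$.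
\end{lemma}

\begin{proof}
Let $\varphi_i=\partial_t^i\Phi(X,0)/i!$, so that $\hat\Phi=\sum_i\hat\varphi_it^i$. The ideal of $\mathbb R[[X]]$ generated by all $\hat\varphi_i$ is nonzero, and is generated by finitely many nonzero $\hat\varphi_i$. Apply Lemma~\ref{lem:mono} to these $\varphi_i$, and for given $\pi$ let $\mu$ be the least exponent, attained by $\varphi_{i_0}$. Then $Z^\mu$ divides every $\hat\varphi_i\circ\hat\pi$, hence the Taylor series of $\Phi(\pi(Z),t)$, and (F3) gives $\Phi'$. The coefficient of $t^{i_0}$ in $\hat\Phi'$ is a unit, so $\Phi'$ is regular of order at most $i_0$.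
\end{proof}

\begin{lemma}[Discs]\label{lem:disc}
For every germ $\Phi(X,t)$ of class $\mathcal F$ at $0\in\mathbb R^{m+1}$ there is $\varepsilon>0$ such that $\Phi(X,t)$ is preparable on $C$ for every $\varepsilon$-disc chart.
\end{lemma}

\begin{proof}
Let $\Phi\ne0$ and take $\Pi$ from Lemma~\ref{lem:makeregular}. Let $\rho(\pi)$ be at most the number given by Lemma~\ref{lem:regular} for $\Phi'=\Phi'_\pi$, and so small that $\Phi(\pi(Z),t)=Z^\mu\Phi'(Z,t)$ for $|Z|,|t|\le\rho(\pi)$. Take $\Pi_0$ and $\varepsilon$ for $\rho$, with $\varepsilon\le\rho(\pi)$ for $\pi\in\Pi_0$. Given an $\varepsilon$-disc chart, lift $X$. The part of $C$ over a piece $E'$, with parameters $Z$, is a $\rho(\pi)$-disc chart on which $\Phi(X,t)=Z(x)^\mu\,\Phi'(Z(x),t)$. Apply Lemma~\ref{lem:regular} and Corollary~\ref{cor:prod}.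
\end{proof}

\section{Annuli}\label{sec:annuli}

\begin{definition}
An \emph{$\varepsilon$-annulus chart with exponent $N\ge1$} consists of a band $C$ over $E$ with center $\theta$, T-functions $\alpha,d:E\to[0,\infty)$ and a T-map $X:E\to[-\varepsilon,\varepsilon]^m$, such that $V=(\alpha y_*)^{1/N}\le\varepsilon$ and $W=(d/y_*)^{1/N}\le\varepsilon$ on $C$.
\end{definition}

The conditions say that $y_*$ is small compared with $1/\alpha$ and large compared with $d$. The functions $V$ and $W$ are elementary, and their product $z=VW=(\alpha d)^{1/N}$ depends on $x$ only. The aim of this section is the analogue of Lemma~\ref{lem:disc} for germs $\Phi(X,V,W)$.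

\subsection{Finite sums}

We first settle the case in which $\Phi(X,V,W)$ is a finite sum as in Example~\ref{ex:annulus}. The number $\varepsilon$ must not depend on the coefficients, which will come from lifts chosen after $\varepsilon$.

\begin{lemma}[Dominance]\label{lem:dom}
Let $\Phi$ be a germ of class $\mathcal F$ at $0\in\mathbb R^{m+2}$, let $N,p\ge1$ be integers and $R\ge1$. There is $\varepsilon>0$ such that $\Phi(X,V,W)$ is preparable on $C$ for every $\varepsilon$-annulus chart with exponent $N$ on which
\[
\Phi(X,V,W)=\sum_{k\in S}c_k(x)\,y_*^{k/N}\,u_k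
\]
for some set $S\subset\mathbb Z$ with at most $p$ elements, T-functions $c_k$ and $u_k\in\mathcal A_\theta(C)$ with $R^{-1}\le|u_k|\le R$.
\end{lemma}

\begin{proof}
Let $\Lambda=2pR^2+1$ and $Y=y_*^{1/N}$. Split $E$ so that each $c_k$ is zero or zero-free, and drop the zero terms. If none is left, the function is $0$.

For $k_0\in S$ let $D_{k_0}$ be the region where $|c_k|Y^k\le\Lambda^{-1}|c_{k_0}|Y^{k_0}$ for all $k\neq k_0$. There the function equals
\[
c_{k_0}\,y_*^{k_0/N}\Big(u_{k_0}+\sum_{k\ne k_0}\frac{c_k}{c_{k_0}}\,y_*^{(k-k_0)/N}u_k\Big).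
\]
The bracket lies in $\mathcal A_\theta$ and has absolute value at least $R^{-1}-pR/\Lambda\ge1/(2R)$, so the function is $\theta$-prepared.

At a point outside all $D_{k_0}$ let $k$ maximize $|c_k|Y^k$. There is $l\neq k$ with
\[
\Lambda^{-1}<\frac{|c_l|Y^l}{|c_k|Y^k}=\Big(\frac Y{Y_{kl}}\Big)^{l-k}\le1,\qquad Y_{kl}=\Big(\frac{|c_k|}{|c_l|}\Big)^{1/(l-k)},
\]
and since $|l-k|\ge1$ we get $\Lambda^{-1}\le Y/Y_{kl}\le\Lambda$. Cut into T-cells on each of which this holds with a fixed pair $(k,l)$. Put $e=Y_{kl}^N$, $\tau=y_*/e\in[\Lambda^{-N},\Lambda^N]$, $P=(\alpha e)^{1/N}$ and $Q=(d/e)^{1/N}$. Then $V=P\tau^{1/N}$, $W=Q\tau^{-1/N}$, and $P,Q$ are T-functions of $x$ with values in $[0,\Lambda\varepsilon]$. For $\tau^0\in[\Lambda^{-N},\Lambda^N]$ the germ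
\[
\Psi_{\tau^0}(X,P,Q,t)=\Phi\big(X,\,P(\tau^0+t)^{1/N},\,Q(\tau^0+t)^{-1/N}\big)
\]
at $0$ is of class $\mathcal F$, and Lemma~\ref{lem:disc} gives it a number $\varepsilon(\tau^0)>0$. Finitely many open intervals with centers $\tau^0$ and radii $\varepsilon(\tau^0)$ cover $[\Lambda^{-N},\Lambda^N]$. Choose $\varepsilon$ with $\Lambda\varepsilon$ below these radii; this choice depends only on $\Phi,N,p,R$. Cut further so that $\tau$ stays in one interval. As $t=\tau-\tau^0=(y-\theta-\sigma\tau^0e)/(\sigma e)$, each piece is an $\varepsilon(\tau^0)$-disc chart with parameters $(X,P,Q)$, on which $\Phi(X,V,W)=\Psi_{\tau^0}(X,P,Q,t)$.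
\end{proof}

\subsection{The formal normal form}

To reach a finite sum we imitate Lemma~\ref{lem:makeregular}, with the Taylor coefficients in $t$ replaced by the coefficients that remain after $VW$ is eliminated. After a change of parameters $z$ will be a monomial, so we allow this from the start. Let $Z=(Z_1,\dots,Z_{m'})$ and $0\ne\gamma\in\mathbb N^{m'}$. For $\Psi=\sum_{p,q}\Psi_{pq}(Z)V^pW^q\in\mathbb R[[Z,V,W]]$ let $\operatorname{nf}(\Psi)$ be the family of the series
\[
A_i(\Psi)=\sum_{k\ge0}\Psi_{i+k,k}Z^{k\gamma}\quad(i\ge0),\qquad B_j(\Psi)=\sum_{k\ge0}\Psi_{k,k+j}Z^{k\gamma}\quad(j\ge1)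
\]
in $\mathbb R[[Z]]$; the sums converge formally because $\gamma\neq0$. For a germ of class $\mathcal F$, $\operatorname{nf}$ is applied to the Taylor series. The map $\operatorname{nf}$ is $\mathbb R[[Z]]$-linear.

\begin{lemma}\label{lem:nf}
$\operatorname{nf}(\Psi)=0$ if and only if $\Psi$ lies in the ideal $(VW-Z^\gamma)$.
\end{lemma}

\begin{proof}
If $\Psi=(VW-Z^\gamma)\chi$, then $\Psi_{pq}=\chi_{p-1,q-1}-Z^\gamma\chi_{pq}$, where coefficients with a negative index are $0$, and the sums defining $A_i$ and $B_j$ telescope to $0$. Conversely, with $n=\min(p,q)$,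
\[
V^pW^q-Z^{n\gamma}V^{p-n}W^{q-n}=(VW-Z^\gamma)\,V^{p-n}W^{q-n}\sum_{i<n}(VW)^iZ^{(n-1-i)\gamma}.
\]
The cofactor of $VW-Z^\gamma$ has order at least $(p+q-2n)+(n-1)=\max(p,q)-1$. So we may multiply by $\Psi_{pq}$ and sum, and find that $\Psi-\sum_iA_i(\Psi)V^i-\sum_jB_j(\Psi)W^j$ is a multiple of $VW-Z^\gamma$.
\end{proof}

\subsection{The coefficient ideal}

Let $\Phi(X,V,W)$ be a germ of class $\mathcal F$ at $0\in\mathbb R^{m+2}$, with $\hat\Phi=\sum\Phi_{pq}(X)V^pW^q$. Taking $Z=(X,z)$ and $Z^\gamma=z$ above gives the series and the ideal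
\[
A_i=\sum_{k\ge0}\Phi_{i+k,k}z^k,\qquad B_j=\sum_{k\ge0}\Phi_{k,k+j}z^k,\qquad I=(A_i,B_j)_{i\ge0,\,j\ge1}\subseteq\mathbb R[[X,z]].
\]
Lemma~\ref{lem:mono} applies to germs of class $\mathcal F$, not to formal series. But to make $I$ principal, any generators will do.

\begin{lemma}\label{lem:ideal}
The ideal $I$ is generated by the Taylor series of finitely many germs of class $\mathcal F$ at $0\in\mathbb R^{m+1}$, and $I\neq0$ if $\Phi\ne0$.
\end{lemma}

\begin{proof}
If all $A_i$ and $B_j$ vanish, then all $\Phi_{pq}$ vanish, each being a coefficient of a power of $z$ in one of them; so $\Phi=0$. Let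
\[
I_V=(A_i,\ z^jB_j)_{i\ge0,\,j\ge1},\qquad I_W=(A_0,\ z^iA_i,\ B_j)_{i,j\ge1}.
\]
Both are contained in $I$, and together they contain all generators of $I$, so $I=I_V+I_W$. Exchanging $V$ and $W$ fixes $A_0$ and exchanges $A_j$ with $B_j$ for $j\ge1$, hence exchanges $I_V$ with $I_W$. By noetherianity it suffices to show that $I_V$ is generated by a family of Taylor series of germs of class $\mathcal F$.

Let $\Phi$ be of class $\mathcal F$ on $(-2\kappa,2\kappa)^{m+2}$. The function $\Phi(X,\kappa+s,z/(\kappa+s))$ is of class $\mathcal F$ near $(X,z,s)=0$, so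
\[
T_l(X,z)=\frac1{l!}\,\partial_s^l\Big[\Phi\Big(X,\kappa+s,\frac z{\kappa+s}\Big)\Big]_{s=0}\qquad(l\ge0)
\]
are germs of class $\mathcal F$ by (F4). We show that the $\hat T_l$ generate $I_V$. For $\beta\in\mathbb N^m$ and $k\ge0$ put
\[
f_{\beta,k}(V)=V^{-k}g_{\beta,k}(V)\quad(0<V<2\kappa),\qquad g_{\beta,k}(V)=\frac{(\partial_X^\beta\partial_W^k\Phi)(0,V,0)}{\beta!\,k!}.
\]
The function $g_{\beta,k}$ is of class $\mathcal F$ on $(-2\kappa,2\kappa)$, and the coefficient of $V^p$ in $\hat g_{\beta,k}$ is the coefficient of $X^\beta$ in $\Phi_{pk}$. For fixed $V>0$, $f_{\beta,k}(V)$ is the coefficient of $X^\beta z^k$ in the Taylor series of $\Phi(X,V,z/V)$ at $(X,z)=0$.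

Let $F_\infty$ be the linear span of all $f_{\beta,k}$, a space of functions on $(0,2\kappa)$. For each $f\in F_\infty$ and all large $\nu$, the function $V^\nu f$ is the restriction of a function $g$ of class $\mathcal F$ on $(-2\kappa,2\kappa)$, whose derivatives at $0$ are limits from the right and so are determined by $f$. We therefore have two families of linear functionals on $F_\infty$:
\begin{align*}
\ell_l(f)&=f^{(l)}(\kappa)/l! &&(l\ge0),\\
\ell'_i(f)&=\text{the coefficient of $V^i$ in the Laurent series }V^{-\nu}\hat g &&(i\in\mathbb Z),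
\end{align*}
the second being independent of $\nu$. Each family separates points. If all $\ell_l(f)$ vanish, then all derivatives of $g$ vanish at $\kappa$; if all $\ell_i'(f)$ vanish, then all derivatives of $g$ vanish at $0$. In both cases $g=0$ by (F6), so $f=0$. This is the decisive use of quasianalyticity.

The two families produce the two sets of generators. Since partial derivatives commute,
\[
\sum_{\beta,k}\ell_l(f_{\beta,k})X^\beta z^k=\hat T_l .
\]
Since $\ell_i'(f_{\beta,k})$ is the coefficient of $X^\beta$ in $\Phi_{i+k,k}$ (zero if $i+k<0$),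
\[
\sum_{\beta,k}\ell'_i(f_{\beta,k})X^\beta z^k=\sum_k\Phi_{i+k,k}z^k=
\begin{cases}A_i&\text{if }i\ge0,\\ \sum_{k\ge j}\Phi_{k-j,k}z^k=z^jB_j&\text{if }i=-j<0.\end{cases}
\]
Fix $\nu\ge1$, let $\mathfrak m$ be the maximal ideal of $\mathbb R[[X,z]]$, and let $F$ be the span of the finitely many $f_{\beta,k}$ with $|\beta|+k<\nu$. A family of functionals on a finite-dimensional space with zero common kernel spans the dual space. So the $\ell_l$ span $F^*$, and so do the $\ell_i'$. Apply the linear map
\[
F^*\to\mathbb R[[X,z]]/\mathfrak m^\nu,\qquad \ell\mapsto\sum_{|\beta|+k<\nu}\ell(f_{\beta,k})X^\beta z^k .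
\]
It follows that the $\hat T_l$ and the generators of $I_V$ have the same linear span modulo $\mathfrak m^\nu$. Hence $(\hat T_l)_{l\ge0}+\mathfrak m^\nu=I_V+\mathfrak m^\nu$ for all $\nu$, and $(\hat T_l)_{l\ge0}=I_V$ by Krull's intersection theorem.
\end{proof}

\subsection{Division on the hypersurface $VW=Z^\gamma$}

Once a monomial divides all members of the normal form, we must divide the function by it. Here (F3) does not apply directly: for $\Psi=VW$ and $Z^\gamma=Z_1$, the only nonzero member of $\operatorname{nf}(\Psi)$ is $A_0=Z_1$, yet $Z_1$ does not divide $VW$. The division is valid only on the hypersurface. For $\rho>0$ let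
\[
\Sigma_\rho=\{(Z,V,W)\in[0,\rho]^{m'}\times(0,\rho]^2:\ VW=Z^\gamma\}.
\]

\begin{lemma}\label{lem:div}
Let $\Psi$ be a germ of class $\mathcal F$ at $0\in\mathbb R^{m'+2}$ such that a variable $Z_i$ divides all members of $\operatorname{nf}(\Psi)$. Then there is a germ $\Psi_1$ of class $\mathcal F$ with $\operatorname{nf}(\Psi)=Z_i\operatorname{nf}(\Psi_1)$ and $\Psi=Z_i\Psi_1$ on $\Sigma_\rho$ for some $\rho>0$.
\end{lemma}

\begin{proof}
Let $i=1$ and $\Psi^0=\Psi|_{Z_1=0}$. By (F3), $\Psi=\Psi^0+Z_1\Psi'$ with $\Psi'$ of class $\mathcal F$.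

\emph{Case $\gamma_1>0$.} Modulo $Z_1$ we have $A_i(\Psi)\equiv\Psi_{i,0}$ and $B_j(\Psi)\equiv\Psi_{0,j}$. So every monomial of $\hat\Psi^0$ contains both $V$ and $W$, and $\Psi^0=VW\chi$ with $\chi$ of class $\mathcal F$ by (F3). Put $\Psi_1=(Z^\gamma/Z_1)\chi+\Psi'$. Then $\Psi-Z_1\Psi_1=(VW-Z^\gamma)\chi$, which vanishes on $\Sigma_\rho$ and has $\operatorname{nf}=0$ by Lemma~\ref{lem:nf}.

\emph{Case $\gamma_1=0$.} Now $\operatorname{nf}(\Psi^0)=\operatorname{nf}(\Psi)|_{Z_1=0}=0$. With $\Psi_1=\Psi'$ we get $\operatorname{nf}(\Psi)=Z_1\operatorname{nf}(\Psi_1)$, and it remains to show that $\Psi^0=0$ on some $\Sigma_\rho$. By Lemma~\ref{lem:nf}, $\hat\Psi^0$ is a multiple of $VW-Z^\gamma$. To pass from the series to the function we parametrize the hypersurface by a polynomial map and use (iv). Let $J=\{k:\gamma_k>0\}\neq\emptyset$ and substitute in $\Psi^0$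
\[
Z_k=p_kq_k\quad(k\in J),\qquad V=\prod_{k\in J}p_k^{\gamma_k},\qquad W=\prod_{k\in J}q_k^{\gamma_k},
\]
keeping the other $Z_k$. The substitution sends $0$ to $0$ and kills $VW-Z^\gamma$. The result is a germ of class $\mathcal F$ with zero Taylor series, so it vanishes when all variables have absolute value at most some $\delta\in(0,1)$. Let $|\gamma|=\sum_k\gamma_k$, $\rho=\min(\delta^2,\delta^{|\gamma|})$ and $(Z,V,W)\in\Sigma_\rho$. For $k\in J$ we have $Z_k>0$ since $Z^\gamma=VW>0$, and $Z_k/\delta\le\delta$. Moreover
\[
\prod_{k\in J}(Z_k/\delta)^{\gamma_k}=VW\delta^{-|\gamma|}\le V\le\delta^{|\gamma|}=\prod_{k\in J}\delta^{\gamma_k}.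
\]
By the intermediate value theorem on the box $\prod_{k\in J}[Z_k/\delta,\delta]$, there are $p_k\in[Z_k/\delta,\delta]$ with $\prod_Jp_k^{\gamma_k}=V$. Then $q_k=Z_k/p_k\in(0,\delta]$ and $\prod_Jq_k^{\gamma_k}=Z^\gamma/V=W$. The other $Z_k$ are at most $\rho\le\delta$. So $\Psi^0(Z,V,W)=0$.
\end{proof}

\subsection{General annuli}

\begin{lemma}[Annuli]\label{lem:annulus}
For every germ $\Phi$ of class $\mathcal F$ at $0\in\mathbb R^{m+2}$ and every $N\ge1$ there is $\varepsilon>0$ such that $\Phi(X,V,W)$ is preparable on $C$ for every $\varepsilon$-annulus chart with exponent $N$.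
\end{lemma}

\begin{proof}
Let $\Phi\neq0$. For a unit $U$ put $R(U)=\max(2,2|U(0)|,2/|U(0)|)$; near $0$ we have $R(U)^{-1}\le|U|\le R(U)$. Split $E$ into the parts $d=0$; $\alpha=0<d$; $\alpha d>0$. It suffices to find $\varepsilon$ for charts of each of the three kinds.

\emph{Charts with $d=0$.} Here $W=0$. If $\Phi(X,V,0)$ is the zero germ, the function vanishes for small $\varepsilon$. Otherwise Lemma~\ref{lem:makeregular} and (F4) give a cover $\Pi$ of $(\mathbb R^m,0)$ such that for $\pi\in\Pi$
\[
\Phi(\pi(Z),V,0)=Z^\mu\Big(\sum_{i<a}G_i(Z)V^i+V^aU(Z,V)\Big),\qquad U(0)\neq0,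
\]
with data depending on $\pi$. Choose $\rho(\pi)$ such that the $G_i$ and $U$ are of class $\mathcal F$ near $[-\rho(\pi),\rho(\pi)]^{m+1}$, and the identity and the bounds for $U$ hold on this cube. Take $\Pi_0$ and $\varepsilon$ for $\rho$, and decrease $\varepsilon$ below $\rho(\pi)$ and below the number of Lemma~\ref{lem:dom} for $(\Phi,N,a+1,R(U))$, for all $\pi\in\Pi_0$. Lift $X$ to $Z$. Over each piece Lemma~\ref{lem:dom} applies with $c_i=Z^\mu G_i(Z)\alpha^{i/N}$, $u_i=1$ for $0\le i<a$, and $c_a=Z^\mu\alpha^{a/N}$, $u_a=U(Z,V)$. For charts with $\alpha=0<d$ argue in the same way with $\Phi(X,0,W)$ and $W^i=d^{i/N}y_*^{-i/N}$.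

\emph{Charts with $\alpha d>0$.} Here $z=VW>0$ on $E$, and we change the parameters $(X,z)$.

\emph{Step 1: making $I$ principal and $z$ a monomial.} By Lemma~\ref{lem:ideal} there are nonzero germs $h_1,\dots,h_q$ of class $\mathcal F$ in $(X,z)$ whose Taylor series generate $I\ne0$. Apply Lemma~\ref{lem:mono} to $h_1,\dots,h_q$ and the coordinate $z$. For a map $\pi=(\pi_X,\pi_z)$ of the resulting cover of $(\mathbb R^{m+1},0)$ we have $\pi_z=Z^\gamma u$ with $u$ a unit, and $\gamma\neq0$ because $\pi_z(0)=0$. Choose $k$ with $\gamma_k>0$ and take $Z_k|u|^{1/\gamma_k}$ as new $k$-th coordinate; by (F5) this is a composition with a cover of type (a). Then $\pi_z=\pm Z^\gamma$. The old $Z_k$ is the new one times a unit, so the $h_l\circ\pi$ keep their form and exponents. Finally compose with the maps $Z\mapsto(\pm Z_1,\dots,\pm Z_{m+1})$, a composition of covers of type (b) in which the lifts are absolute values. We obtain a cover $\Pi$ of $(\mathbb R^{m+1},0)$ in which lifts can be taken with all coordinates $\ge0$, such that for each $\pi\in\Pi$ the $h_l\circ\pi$ are monomials times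 units with totally ordered exponents and $\pi_z=\pm Z^\gamma$. If the sign is $-$, a lift $Z\ge0$ has $\pi_z(Z)\le0$, so $\pi$ is never used over points with $z>0$. Call $\pi$ \emph{relevant} if $\pi_z=Z^\gamma$.

\emph{Step 2: division.} Fix a relevant $\pi$, let $\mu$ be the least exponent of the $h_l\circ\pi$, and put $\Psi(Z,V,W)=\Phi(\pi_X(Z),V,W)$. Since $\pi_z=Z^\gamma$, the members of $\operatorname{nf}(\Psi)$ are the series $A_i\circ\hat\pi$ and $B_j\circ\hat\pi$. They generate the same ideal of $\mathbb R[[Z]]$ as the $\hat h_l\circ\hat\pi$, namely $(Z^\mu)$. Dividing by one variable at a time with Lemma~\ref{lem:div}, we find a germ $\Phi'(Z,V,W)$ of class $\mathcal F$ with $\operatorname{nf}(\Psi)=Z^\mu\operatorname{nf}(\Phi')$ and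
\begin{equation}\label{eq:div}
\Phi(\pi_X(Z),V,W)=Z^\mu\,\Phi'(Z,V,W)\quad\text{on }\Sigma_\rho\text{ for small }\rho .
\end{equation}
The family $\operatorname{nf}(\Phi')$ generates the unit ideal of the local ring $\mathbb R[[Z]]$, so one of its members is a unit. As $\gamma\ne0$, the values at $Z=0$ of the members of $\operatorname{nf}(\Phi')$ are the Taylor coefficients of $\Phi'(0,V,0)$ and $\Phi'(0,0,W)$. So $\Phi'$ is regular in $V$ or in $W$; which case holds depends on $\pi$. We treat the case where $\Phi'$ is regular of order $a$ in $V$. In the other case exchange $V$ with $W$ and $\alpha$ with $d$ in Step 3, and change the signs of the exponents of $y_*$.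

\emph{Step 3: the finite sum.} Regularity in $V$ truncates the positive powers. By (F4), first in $V$ and then in $W$,
\[
\Phi'=\sum_{i<a}G_i(Z,W)V^i+V^aU_1(Z,V,W),\qquad G_i=\sum_{j<i}G_{ij}(Z)W^j+W^iG_i^*(Z,W),
\]
with $U_1(0)\neq0$. On $VW=Z^\gamma$ we have $V^iW^j=Z^{j\gamma}V^{i-j}$ for $j\le i$, so
\begin{equation}\label{eq:split}
\Phi'=V^aU_1+\sum_{0<l<a}A_l^*(Z)V^l+H(Z,W),
\end{equation}
where $A_l^*=\sum G_{ij}Z^{j\gamma}$, summed over $0\le j<i<a$ with $i-j=l$, and $H=\sum_{i<a}Z^{i\gamma}G_i^*(Z,W)$. All these germs are of class $\mathcal F$. The germ $H$ no longer involves $V$, so the negative powers can be truncated as for discs. If $H\neq0$ (which forces $a\ge1$), Lemma~\ref{lem:makeregular} and (F4) give a cover $\Pi_\pi$ of $(\mathbb R^{m+1},0)$ such that for $\varpi\in\Pi_\pi$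
\begin{equation}\label{eq:H}
H(\varpi(\zeta),W)=\zeta^\nu\Big(\sum_{j<b}B_j^*(\zeta)W^j+W^bU_2(\zeta,W)\Big),\qquad U_2(0)\ne0 .
\end{equation}
If $H=0$ let $\Pi_\pi=\{\mathrm{id}\}$ and $b=0$. Combining \eqref{eq:div}, \eqref{eq:split} and \eqref{eq:H} with $(X,z)=\pi(Z)$ and $Z=\varpi(\zeta)$, we get
\begin{multline}\label{eq:final}
\Phi(X,V,W)=Z^\mu\Big(\alpha^{\frac aN}y_*^{\frac aN}U_1+\sum_{0<l<a}A_l^*\alpha^{\frac lN}y_*^{\frac lN}\\
+\sum_{0\le j<b}\zeta^\nu B_j^*d^{\frac jN}y_*^{-\frac jN}+\zeta^\nu d^{\frac bN}y_*^{-\frac bN}U_2\Big),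
\end{multline}
the second line being absent if $H=0$. This is the form required in Lemma~\ref{lem:dom}, with at most $a+b+1$ terms and pairwise distinct exponents.

\emph{Step 4: the choice of $\varepsilon$.} For relevant $\pi$ choose $\rho_1(\pi)\le r_\pi$ such that \eqref{eq:div} and \eqref{eq:split} hold on $\Sigma_{\rho_1(\pi)}$, all functions in \eqref{eq:split} are of class $\mathcal F$ near the cube of radius $\rho_1(\pi)$, and the bounds for $U_1$ hold on it. For $\varpi\in\Pi_\pi$ choose $\rho(\pi,\varpi)\le\min(r_\varpi,\rho_1(\pi))$ such that, if $H\ne0$, the functions $B_j^*$, $U_2$ are of class $\mathcal F$ near the cube of radius $\rho(\pi,\varpi)$, and \eqref{eq:H} and the bounds for $U_2$ hold on it. Let $R_{\pi,\varpi}$ be the maximum of $R(U_1)$ and, if $H\neq0$, $R(U_2)$. The cover $\Pi_\pi$ with radii $\rho(\pi,\cdot)$ yields a finite $\Pi_{\pi,0}$ and $\varepsilon_\pi>0$. Put $\rho'(\pi)=\min(\varepsilon_\pi,\rho_1(\pi))$ for relevant $\pi$ and $\rho'(\pi)=r_\pi$ otherwise. The cover $\Pi$ with radii $\rho'$ yields a finite $\Pi_0$ and $\varepsilon_1>0$. Let $\varepsilon$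 be the minimum of $1$, $\varepsilon_1$, and, for the finitely many pairs with $\pi\in\Pi_0$ relevant and $\varpi\in\Pi_{\pi,0}$, the numbers $\rho(\pi,\varpi)$ and the numbers of Lemma~\ref{lem:dom} for $(\Phi,N,a+b+1,R_{\pi,\varpi})$.

Given an $\varepsilon$-annulus chart with $\alpha d>0$, we have $|(X,z)|\le\varepsilon_1$, as $z=VW\le\varepsilon^2\le\varepsilon$. Lift $(X,z)$ through $\Pi$ to $Z$ with $0\le Z_i\le\rho'(\pi)$; only relevant $\pi$ occur. Lift $Z$ through $\Pi_\pi$ to $\zeta$ with $|\zeta|\le\rho(\pi,\varpi)$. On the part of $C$ over a piece, $0<V,W\le\varepsilon\le\rho(\pi,\varpi)\le\rho_1(\pi)$ and $VW=z=Z^\gamma$. So $(Z,V,W)\in\Sigma_{\rho_1(\pi)}$ and \eqref{eq:final} holds. The functions $U_1(Z,V,W)$, $U_2(\zeta,W)$ and $1$ lie in $\mathcal A_\theta$ with absolute values in $[R_{\pi,\varpi}^{-1},R_{\pi,\varpi}]$, and Lemma~\ref{lem:dom} applies.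
\end{proof}

\section{Reduction to discs and annuli}\label{sec:charts}

An element of $\mathcal A_\theta(C)$ involves many powers of $y_*$. Among the monomials with positive exponent the one that is largest after normalization controls the others, and the same holds for negative exponents; so two monomials suffice.

\begin{lemma}\label{lem:two}
Let $C$ be a band over $E$ with center $\theta$ and $g_1,\dots,g_k\in\mathcal A_\theta(C)$. There are $N\ge1$, $m\ge0$, T-functions $\alpha,d\ge0$ on $E$ and a T-map $X:E\to\mathbb R^m$ such that, with $V=(\alpha y_*)^{1/N}$ and $W=(d/y_*)^{1/N}$, the map $(X,V,W)$ is bounded on $C$, and $g_i=\Phi_i(X,V,W)$ on $C$ with $\Phi_i$ of class $\mathcal F$ near the compact set $K=\overline{(X,V,W)(C)}$.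
\end{lemma}

\begin{proof}
Concatenating tuples, write $g_i=\Phi^\circ_i(v)$ with one tuple $v=(v_1,\dots,v_m)$ of bounded functions $v_j=b_jy_*^{n_j/N}$, $n_j\in\mathbb Z$, and $\Phi_i^\circ$ of class $\mathcal F$ near $\overline{v(C)}$. Put
\[
\alpha=\max_{n_j>0}|b_j|^{N/n_j},\qquad d=\max_{n_j<0}|b_j|^{N/|n_j|},
\]
the maximum over the empty set being $0$. Then $V=\max_{n_j>0}|v_j|^{1/n_j}$ and $W=\max_{n_j<0}|v_j|^{1/|n_j|}$ are bounded. For $n_j>0$ let $X_j=b_j\alpha^{-n_j/N}$ where $\alpha>0$ and $X_j=0$ where $\alpha=0$ (there $b_j=0$); then $|X_j|\le1$ and $v_j=X_jV^{n_j}$. For $n_j<0$ let $X_j=b_jd^{-|n_j|/N}$ where $d>0$ and $X_j=0$ where $d=0$; then $|X_j|\le1$ and $v_j=X_jW^{|n_j|}$. For $n_j=0$ let $X_j=b_j=v_j$, which is bounded. So $v=p(X,V,W)$ for a polynomial map $p$, which sends $K$ into $\overline{v(C)}$ by continuity. Put $\Phi_i=\Phi_i^\circ\circ p$.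
\end{proof}

Near a point of $K$ with $V=W=0$ we are in an annulus chart. Near any other point, $y_*$ is almost a constant multiple of a function of $x$, and we are in a disc chart.

\begin{lemma}\label{lem:todisc}
In the situation of Lemma~\ref{lem:two} let $c=(X^0,V^0,W^0)\in K$ with $(V^0,W^0)\neq(0,0)$. Put $e=1/\alpha$, $\tau^0=(V^0)^N$ if $V^0>0$, and $e=d$, $\tau^0=(W^0)^{-N}$ if $V^0=0$. There are germs $\Psi_i(X',Q',t)$ of class $\mathcal F$ at $0\in\mathbb R^{m+2}$ with $\Psi_i(0)=\Phi_i(c)$, such that for every sufficiently small $r>0$ there is $\varepsilon>0$ with the following property. On the part of $C$ where $|(X,V,W)-c|\le\varepsilon$ we have $0<e<\infty$, the functions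
\[
X'=X-X^0,\qquad Q'=(\alpha d)^{1/N}-V^0W^0,\qquad t=y_*/e-\tau^0
\]
have absolute value at most $r$, and $g_i=\Psi_i(X',Q',t)$. Moreover $t=(y-\theta')/(\sigma e)$ with $\theta'=\theta+\sigma\tau^0e$.
\end{lemma}

\begin{proof}
Let $Q=(\alpha d)^{1/N}=VW$ and $\tau=y_*/e$. If $V^0>0$ and $\varepsilon<V^0$, then $V>0$, so $\alpha>0$, and $\tau=V^N$, $V=\tau^{1/N}$, $W=Q\tau^{-1/N}$. If $V^0=0$ and $\varepsilon<W^0$, then $W>0$, so $d>0$, and $\tau=W^{-N}$, $W=\tau^{-1/N}$, $V=Q\tau^{1/N}$. Substitute these expressions for $V,W$ in $\Phi_i$, with $X=X^0+X'$, $Q=V^0W^0+Q'$ and $\tau=\tau^0+t$. The substitution is of class $\mathcal F$ near $0$ as $\tau^0>0$, and sends $0$ to $c$; this defines $\Psi_i$. The quantities $X',Q',t$ are continuous functions of $(X,V,W)$ near $c$ that vanish at $c$, which gives $\varepsilon$. The last formula follows from $y_*=\sigma(y-\theta)$.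
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
Write $g=\Phi(X,V,W)$ by Lemma~\ref{lem:two}. For $c\in K$ with $V^0=W^0=0$ let $\varepsilon(c)$ be given by Lemma~\ref{lem:annulus} for the germ $\Phi(c+\cdot)$ and $N$. For the other $c\in K$ let $r$ be small enough for Lemma~\ref{lem:todisc} and at most the number given by Lemma~\ref{lem:disc} for the germ $\Psi$, and let $\varepsilon(c)$ be given by Lemma~\ref{lem:todisc} for this $r$. The interiors of finitely many cubes $\{|\cdot-c|\le\varepsilon(c)\}$ cover $K$. Their preimages in $C$ are described by comparisons of elementary functions with constants, so by Lemma~\ref{lem:cut} $C$ has a finite partition into T-cells each lying in one preimage. A band of this partition is an $\varepsilon(c)$-annulus chart with parameters $X-X^0$ in the first case, and an $r$-disc chart with parameters $(X',Q')$ in the second. So $g$ is preparable on it.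
\end{proof}

\section{Proofs of Theorems \ref{thm:main} and \ref{thm:strong}}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(a)]
Let $A\subseteq\mathbb R^{n+1}$ be a T-set, given by sign conditions on terms $t_i(x,y)$. By Proposition~\ref{prop:terms} and Lemma~\ref{lem:center} there is a finite partition of $\mathbb R^{n+1}$ into T-cells $C$, each a graph or a band on which all $t_i$ are prepared. On each fiber of $C$ the signs of the $t_i$ are constant. Let $E$ be the base of $C$, let $s_C$ be the function whose graph is $C$ if $C$ is a graph, and let $E'=\{x\in E:(x,s_C(x))\in A\}$, a T-set. Then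
\begin{equation}\label{eq:cyl}
A\cap C=C\cap(E'\times\mathbb R).
\end{equation}
The projection of $A$ to $\mathbb R^n$ is the union of the sets $E'$, hence a T-set. T-sets are thus closed under Boolean operations and projections, and induction on formulas shows that every definable set is a T-set; this is quantifier elimination. For $n=0$, \eqref{eq:cyl} shows that a T-subset of $\mathbb R$ is a finite union of T-cells over $\mathbb R^0$, that is, of points and intervals; this is o-minimality.

Let $f:\mathbb R^n\to\mathbb R$ be definable and let $A$ be its graph. For a band $C$ we have $E'=\emptyset$, since the fibers of $A$ are single points. So the sets $E'$ of the graphs partition $\mathbb R^n$, and $f=s_C$ on $E'$. Hence $f$ is a T-function, that is, piecewise given by finitely many terms. Finally, a definable $f:\mathbb R\to\mathbb R$ equals a term for large $y$, by o-minimality, and by Proposition~\ref{prop:terms} with $n=0$ it is $0$ or $a|y-\theta|^qu$ for large $y$, with constants $a,\theta$ and $u$ bounded. So $|f(y)|\le y^N$ for large $y$ if $N>q$, $N\geq1$.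
\end{proof}

For part (b) we need continuous boundary functions. We use the cell decomposition theorem \cite[Ch.~3, (2.11)]{vdD}: in an o-minimal structure, for any finitely many definable subsets of $\mathbb R^{n+1}$ there is a decomposition of $\mathbb R^{n+1}$ into finitely many cells, in the sense of Section~\ref{sec:intro}, each contained in or disjoint from each of the given sets.

\begin{proof}[Proof of Theorem~\ref{thm:strong}(b)]
By (a) the $f_i$ are T-functions. Prepare simultaneously all terms involved, those that give the values and those that define the pieces, and split the bases so that the signs of the latter are constant on each T-band. On each T-band every $f_i$ equals one prepared term, so all $f_i$ are prepared with one center $\theta$. If all $f_i$ vanish on the T-band, take $m=0$, $N=1$, $\alpha=d=0$ and any box. Otherwise consider only the $f_i$ that do not vanish, $f_i=a_iy_*^{q_i}u_i$ with $\inf|u_i|>0$. Lemma~\ref{lem:two} gives $u_i=\Phi_i(X,V,W)$, and $\Phi_i$ has no zero on $K$ by continuity. To bring the units close to $1$ we localize at each $c=(X^0,V^0,W^0)\in K$.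

\emph{Case $V^0=W^0=0$.} For small $\varepsilon$ and $s=(\varepsilon,\dots,\varepsilon)$, the functions $\varphi_i=\Phi_i(c+\cdot)/\Phi_i(c)$ lie in $\mathcal F_{m+2,s}$ and $|\varphi_i-1|<\eta$ on $B_s$. Where $|(X,V,W)-c|\le\varepsilon$,
\[
f_i=\Phi_i(c)\,a_i\,y_*^{q_i}\,\varphi_i(X-X^0,V,W).
\]

\emph{Case $(V^0,W^0)\neq(0,0)$.} In the notation of Lemma~\ref{lem:todisc}, $y_*=e(\tau^0+t)$, so $f_i=a_ie^{q_i}(\tau^0+t)^{q_i}\Psi_i(X',Q',t)$. The germ $(\tau^0+t)^{q_i}\Psi_i$ is of class $\mathcal F$ with value $\kappa_i=(\tau^0)^{q_i}\Phi_i(c)\neq0$ at $0$. For $\sigma'=\pm1$ put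
\[
\varphi_i(X',Q',v,w)=\kappa_i^{-1}(\tau^0+\sigma'v)^{q_i}\,\Psi_i(X',Q',\sigma'v),
\]
which does not depend on $w$. For small $r$, $s=(r,\dots,r)$ and both signs, $\varphi_i\in\mathcal F_{(m+1)+2,s}$ and $|\varphi_i-1|<\eta$ on $B_s$. Let $\varepsilon$ be given by Lemma~\ref{lem:todisc} for $r$, and consider the part where $|(X,V,W)-c|\le\varepsilon$. Cut along $y=\theta'$ and so that the sign $\sigma'$ of $t$ is constant. Off the graph of $\theta'$, with $y_{**}=|y-\theta'|$, we have $t=\sigma'y_{**}/e$ and
\[
f_i=\kappa_ia_ie^{q_i}\;y_{**}^0\;\varphi_i(X',Q',y_{**}/e,0).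
\]
This is the required form with center $\theta'$, the tuple $(X',Q')$ in place of $X$, $N=1$, and $1/e$ and $0$ in place of $\alpha$ and $d$.

By compactness of $K$ finitely many such parts cover the T-band, and Lemma~\ref{lem:cut} gives a finite partition into T-cells each lying in one part. We now have a finite partition of $\mathbb R^{n+1}$ into T-cells such that the conclusion holds on each T-band. Refine it to a partition into cells by the cell decomposition theorem. A cell that is a band has infinite fibers, so it lies in a T-band and not in a T-graph. The formulas persist on subsets, and the functions of $x$ are extended by $0$ off the base of the T-band.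
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Theorem~\ref{thm:strong}(b) with $k=1$ and $\eta=\frac12$. On a band the arguments $X_j=X_jy_*^0$, $(\alpha y_*)^{1/N}=\alpha^{1/N}y_*^{1/N}$ and $(d/y_*)^{1/N}=d^{1/N}y_*^{-1/N}$ have the form $b_j(x)|y-\theta(x)|^{q_j}$, and $\varphi$ has no zero on $B_s$ since $|\varphi-1|<\frac12$. On the graph of a function $g$ take $a(x)=f(x,g(x))$, $\theta=g+1$, $q=0$, $M=1$, $b_1=0$, $q_1=0$ and $\varphi=1\in\mathcal F_{1,1}$.
\end{proof}

\section{Quasianalyticity is necessary}\label{sec:converse}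

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
If (iv) holds, apply Theorem~\ref{thm:main}. Conversely, assume (i)--(iii) and the preparation theorem. Let $f\in\mathcal F_{n,r}$ with $\hat f=0$ and let $x$ be an interior point of $B_r$. We show $f(x)=0$ by propagating flatness along the segment from $0$ to $x$; then $f=0$ on $B_r$ by continuity, which is (iv).

The function $h(s)=f(sx)$ belongs to $\mathcal F_{1,1}$ by closure under composition. The set $S=\{s\in[0,1):h^{(k)}(s)=0\text{ for all }k\ge0\}$ is closed in $[0,1)$, and contains $0$ by the chain rule. Let $s_0\in S$ and $0<\delta<1-s_0$; then $h_0(y)=h(s_0+y)$ belongs to $\mathcal F_{1,\delta}$. Apply the preparation theorem with $n=0$ to $\tilde h_0$. Some cell contains an interval $(0,\delta')$ with $0<\delta'<\min(\delta,1)$. On it either $h_0\equiv0$, or $h_0=a|y-\theta|^qu$ with constants $a$, $q$, $\theta\notin(0,\delta')$ and $|u|\ge\kappa>0$. Suppose the latter holds with $a\ne0$. If $\theta=0$, then $|y-\theta|^q=y^q\ge y^{|q|}$ on $(0,\delta')$. If $\theta\ne0$, then $|y-\theta|^q$ is bounded below by a positive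 constant for small $y>0$. In both cases $|h_0(y)|\ge\kappa'y^{|q|}$ for small $y>0$, with $\kappa'>0$. But all derivatives of $h_0$ vanish at $0$, so $h_0(y)/y^k\to0$ as $y\to0$ for every $k$ by Taylor's formula, a contradiction for $k\ge|q|$. Hence $h_0=0$ on $(0,\delta')$. The same argument for $h_0(-y)\in\mathcal F_{1,\delta}$ shows that $h_0$ vanishes to the left of $0$. So $h$ vanishes near $s_0$, and $S$ is open in $[0,1)$. Therefore $S=[0,1)$, and $f(x)=h(1)=0$ by continuity.
\end{proof}

\begin{thebibliography}{9}

\bibitem{WS}
\emph{A preparation theorem for Weierstrass systems},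
\texttt{http://www.\allowbreak electronicsandbooks.com/\allowbreak edt/\allowbreak manual/\allowbreak Magazine/\allowbreak T/\allowbreak Transactions\%20\allowbreak of\%20\allowbreak the\%20\allowbreak American\%20\allowbreak Mathematical\%20\allowbreak Society\%20\allowbreak US/\allowbreak 1900-2006/\allowbreak 2006-358-10/\allowbreak S0002-9947-06-04190-0.pdf}

\bibitem{vdD}
van den Dries, \emph{Tame Topology and O-minimal Structures}.

\end{thebibliography}
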